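\title{Cubic bipartite graphs on a fixed surface with exponentially many Kempe classes}

\begin{abstract}
Two 3-edge-colorings of a cubic graph are Kempe equivalent if one can be turned into the other by repeatedly swapping the two colors on a two-colored cycle. We consider the question whether the number of Kempe equivalence classes of a cubic bipartite graph embedded in a fixed closed surface is bounded in terms of the surface. The answer is no for every surface other than the sphere: the number of classes is unbounded, and it can be exponential in the number of vertices, even for connected, 2-cell embedded graphs. The examples on the torus and on the projective plane have many colorings in which all three two-colored subgraphs are Hamiltonian cycles. For the sphere we include a proof of Fisk's theorem that there is exactly one class.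
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite cubic graph. A \emph{3-edge-coloring} of $G$ gives each edge one of three colors so that the three edges at every vertex have distinct colors; thus each color class is a perfect matching. By K\"onig's theorem, every cubic bipartite graph has a 3-edge-coloring. For two colors $a,b$, the \emph{$ab$-subgraph} consists of all edges of color $a$ or $b$. It contains exactly two edges at every vertex, so it is a disjoint union of cycles that covers all vertices. An \emph{alternating cycle} is a cycle of $G$ whose edges use exactly two colors; the alternating cycles are the components of the three two-colored subgraphs. A \emph{Kempe switch} at an alternating cycle swaps the two colors on its edges. The result is again a 3-edge-coloring, and a second switch at the same cycle undoes the first. Two colorings are \emph{Kempe equivalent} if a sequence of Kempe switches leads from one to the other, and the equivalence classes are the \emph{Kempe classes} of $G$. Their number is the number of starting colorings that one needs in order to reach every coloring by switches.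

Switching all components of the $ab$-subgraph transposes the colors $a$ and $b$, so every Kempe class is closed under permutations of the colors. A switch does more than this only when some two-colored subgraph is disconnected. In the cube, colored by the directions of the edges, the $ab$-subgraph consists of two opposite faces, and a switch at one of them yields a coloring that is not a permutation of the old one. In $K_{3,3}$, on the other hand, there is no room for two disjoint cycles, and we shall see in Example~\ref{ex:K33} that $K_{3,3}$ has two Kempe classes.

A \emph{surface} is a compact connected 2-manifold without boundary, orientable or not. A graph is \emph{on} a surface $\Sigma$ if it is embedded in $\Sigma$. The \emph{faces} are the components of the complement of the graph, and the embedding is \emph{2-cell} if every face is an open disc. By Fisk's theorem, a cubic bipartite graph on the sphere has exactly one Kempe class. Without a restriction on the surface there is no bound: belcastro and Haas proved that for every integer $t$ there is a cubic bipartite graph with at least $t$ Kempe classes. Their construction uses $t$ copies of $K_{3,3}$ and has genus exactly $t$. On the torus, the Heawood graph, embedded as the dual of $K_7$, has exactly eight Kempe classes.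 These facts are consistent with the guess that many Kempe classes require many handles or crosscaps. The following question is posed as Problem~4 in \cite{source}.

\begin{quote}
\emph{For any surface $\Sigma$, does there exist a positive integer $t(\Sigma)$ such that all cubic bipartite graphs on $\Sigma$ have at most $t(\Sigma)$ Kempe classes?}
\end{quote}

The answer is no. One handle or one crosscap already suffices for exponentially many classes.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(i)] For every $N\ge 1$ there is a simple cubic bipartite graph $G_N$ on the torus, with $4N+2$ vertices, that has exactly $2^N$ Kempe classes.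
\item[(ii)] For every $N\ge 1$ there is a cubic bipartite graph $H_N$ on the projective plane, with $24N+6$ vertices, that has at least $2^N$ Kempe classes.
\item[(iii)] The bound $t(\Sigma)$ exists if and only if $\Sigma$ is the sphere, and $t(\mathrm{sphere})=1$.
\item[(iv)] If $\Sigma$ is not the sphere, the cubic bipartite graphs on $\Sigma$ with arbitrarily many Kempe classes may be taken connected and 2-cell embedded. The maximum number of Kempe classes of an $n$-vertex cubic bipartite graph on $\Sigma$ is $2^{\Theta(n)}$, where the lower bound is asserted for $n$ in an arithmetic progression.
\end{enumerate}
\end{theorem}

To bound the number of classes from below one must show that colorings are inequivalent. We avoid invariants of Kempe equivalence altogether and construct colorings whose class can be written down, because no switch does more than permute the colors (Section~\ref{sec:rigid}). Sections~\ref{sec:torus} and~\ref{sec:pp} construct graphs with $6\cdot 2^N$ such colorings on the torus and on the projective plane, which proves (i) and (ii). Section~\ref{sec:other} moves the examples to all other surfaces; this gives (iv) and the negative half of (iii). Section~\ref{sec:sphere} contains a proof of Fisk's theorem, the positive half of (iii), and shows which step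 fails on other surfaces.

All graphs that we construct are simple. The proof for the sphere also allows parallel edges.

\section{Rigid colorings}\label{sec:rigid}

Call a 3-edge-coloring \emph{rigid} if each of its three two-colored subgraphs is a Hamiltonian cycle. All three colors occur in every coloring $\varphi$, so the six colorings $\pi\varphi$, where $\pi$ is a permutation of the colors, are distinct.

\begin{lemma}\label{lem:rigid}
The Kempe class of a rigid coloring $\varphi$ consists of the six colorings $\pi\varphi$.
\end{lemma}

\begin{proof}
Each $\pi\varphi$ has the same three two-colored subgraphs as $\varphi$, so it is rigid, and its only alternating cycles are these three Hamiltonian cycles. A switch at one of them transposes two colors on the whole graph. Hence the set of the six colorings $\pi\varphi$ is closed under switches, and all six are reached because the transpositions generate the symmetric group.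
\end{proof}

\begin{example}\label{ex:K33}
A two-colored subgraph of $K_{3,3}$ is a disjoint union of cycles of even length at least $4$ that cover six vertices, so it is a single $6$-cycle. Every coloring of $K_{3,3}$ is therefore rigid. To count colorings, write them as $3\times3$ arrays with distinct colors in each row and column. There are six choices for the first row. The second row must differ from the first in each position, so it is one of the two cyclic shifts of the first, and the third row is then forced. This gives $12$ colorings and $12/6=2$ Kempe classes.
\end{example}

\section{The torus}\label{sec:torus}

We want to repeat the binary choice of Example~\ref{ex:K33} $N$ times and pay for only one handle. Let $uv$ be an edge of $K_{3,3}$. The other four vertices induce a $4$-cycle, and $K_{3,3}-uv$ is drawn on the sphere with this $4$-cycle on the equator and $u,v$ at the poles. The handle is needed only to carry $uv$ across the $4$-cycle, and it can carry $uv$ across $N$ nested $4$-cycles equally well.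

\subsection*{The graph $G_N$}
The graph $G_N$ has black vertices $u$ and $q_i^1,q_i^2$ and white vertices $v$ and $p_i^1,p_i^2$, for $1\le i\le N$. Its edges are
\begin{itemize}
\item $uv$, $\;up_1^1$, $\;up_1^2$, $\;q_N^1v$, $\;q_N^2v$;
\item for each $i$, the four edges $p_i^sq_i^t$ with $s,t\in\{1,2\}$, which form the $4$-cycle $p_i^1q_i^1p_i^2q_i^2$, called \emph{row $i$};
\item $q_i^sp_{i+1}^s$ for $1\le i<N$ and $s\in\{1,2\}$.
\end{itemize}
Each $p_i^s$ has two edges in row $i$ and one more edge, a \emph{left leg} of row $i$. Each $q_i^s$ has two edges in row $i$ and one more edge, a \emph{right leg} of row $i$. The right legs of row $i$ are the left legs of row $i+1$, the left legs of row $1$ end at $u$, and the right legs of row $N$ end at $v$. Thus $G_N$ is simple and cubic, every edge joins a black vertex to a white one, there are $4N+2$ vertices, and $G_1=K_{3,3}$.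

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) circle (1) (0,0) circle (2);
\draw (-1,0)--(1,0) (0,1)--(0,2) (0,-1)--(0,-2);
\draw (0,3) .. controls (-3,3) and (-3.2,0) .. (-2,0);
\draw (0,3) .. controls (3,3) and (3.2,0) .. (2,0);
\draw[dashed] (0,0) .. controls (1.6,1.4) and (1.2,2.6) .. (0,3);
\foreach \x/\y in {0/0,0/1,0/-1,-2/0,2/0} \fill (\x,\y) circle (2.5pt);
\foreach \x/\y in {1/0,-1/0,0/2,0/-2,0/3} \filldraw[fill=white] (\x,\y) circle (2.5pt);
\node[below] at (0,0) {$u$};
\node[above] at (0,3) {$v$};
\node[right] at (1,0) {$p_1^1$};
\node[left] at (-1,0) {$p_1^2$};
\node[above left] at (0,1) {$q_1^1$};
\node[below left] at (0,-1) {$q_1^2$};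
\node[above left] at (0,2) {$p_2^1$};
\node[below] at (0,-2) {$p_2^2$};
\node[below left] at (-2,0) {$q_2^1$};
\node[below right] at (2,0) {$q_2^2$};
\end{tikzpicture}
\caption{The graph $G_2$. The solid edges are drawn in the plane without crossings, and the two circles are the rows. The dashed edge $uv$ runs along a tube that joins a face at $u$ to a face at $v$.}\label{fig:G2}
\end{figure}

Draw the rows as $N$ parallels of latitude, in order, with $u$ and $v$ at the poles (Figure~\ref{fig:G2}). The two legs between rows $i$ and $i+1$ are disjoint arcs across the annulus between the two parallels, and the legs at $u$ and at $v$ lie in the polar caps. This embeds the connected graph $G_N-uv$ in the sphere, so its faces are discs. Choose a face at $u$ and a face at $v$; they are distinct, since row $1$ separates them. Join them by a tube and draw $uv$ along it. The surface is now a torus. The two faces and the tube form an annulus, which $uv$ cuts into a disc, so the embedding of $G_N$ in the torus is 2-cell.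

\subsection*{All colorings of $G_N$}
The next lemma says that a row passes a pair of colors from its left legs to its right legs, that it can do so in exactly two ways, and that it never closes up an alternating cycle.

\begin{lemma}\label{lem:row}
Let $a,b,c$ be the three colors, and let the left legs of a row have colors $a$ and $b$. There are exactly two ways to color the four row edges and the two right legs so that the coloring is proper at the four vertices of the row. In both, the right legs have colors $a$ and $b$, and among the row edges and the four legs
\begin{enumerate}
\item[(a)] the edges of colors $a,c$ form one path, from the left leg of color $a$ through all four vertices to the right leg of color $a$, and the same holds with $b$ in place of $a$;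
\item[(b)] the edges of colors $a,b$ form two disjoint paths, each from a left leg to a right leg, which together contain all four vertices.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $p$ and $p'$ be the white vertices whose left legs have colors $a$ and $b$, respectively. The row edges at $p$ have colors $b,c$, and those at $p'$ have colors $a,c$. Let $q$ be the black end of the $b$-edge at $p$, for which there are two choices, and let $q'$ be the other black vertex. Then $pq'$ has color $c$, so $p'q'$ cannot have color $c$ and has color $a$, and $p'q$ has color $c$:
\[
pq: b,\qquad pq': c,\qquad p'q': a,\qquad p'q: c .
\]
The vertex $q$ sees $b,c$ and $q'$ sees $c,a$, so the right leg at $q$ has color $a$ and the right leg at $q'$ has color $b$. For either choice of $q$ this coloring is proper at $p,p',q,q'$. The paths are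
\[
\begin{array}{ll}
a,c: & \xrightarrow{a} p \xrightarrow{c} q' \xrightarrow{a} p' \xrightarrow{c} q \xrightarrow{a},\\[3pt]
b,c: & \xrightarrow{b} p' \xrightarrow{c} q \xrightarrow{b} p \xrightarrow{c} q' \xrightarrow{b},\\[3pt]
a,b: & \xrightarrow{a} p \xrightarrow{b} q \xrightarrow{a} \quad\text{and}\quad \xrightarrow{b} p' \xrightarrow{a} q' \xrightarrow{b},
\end{array}
\]
where the first and last arrows are the legs.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Color the three edges at $u$ in one of the six possible ways, let $c$ be the color of $uv$, and let $a,b$ be the other colors. The left legs of row $1$ have colors $a,b$. By Lemma~\ref{lem:row} and induction on $i$, the left legs of every row have colors $a,b$, and each row with its right legs can be colored in exactly two ways. The right legs of row $N$ have colors $a,b$, so the coloring is proper at $v$ with no further condition. Hence $G_N$ has $6\cdot 2^N$ colorings.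

Each of them is rigid. The $ac$-paths of Lemma~\ref{lem:row}(a) concatenate along the legs of color $a$ to a path from $u$ to $v$ through all row vertices, and the edge $uv$ of color $c$ closes it to a Hamiltonian cycle. The same argument applies to the colors $b,c$. The paths of Lemma~\ref{lem:row}(b) concatenate to two internally disjoint paths from $u$ to $v$ that together contain all row vertices, and their union is a Hamiltonian cycle. By Lemma~\ref{lem:rigid} every Kempe class has six elements, so there are exactly $2^N$ classes.
\end{proof}

This already answers the question in the negative: $t(\mathrm{torus})$ does not exist.

\section{The projective plane}\label{sec:pp}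

The embedding of $G_N$ depends on a handle, so for the projective plane we use a different source of rigid colorings. We build a cubic graph $H(Q)$ from an embedded graph $Q$ in such a way that each vertex of $Q$ becomes a face of $H(Q)$ and each proper 3-coloring of the vertices of $Q$ becomes a 3-edge-coloring of $H(Q)$. The two-colored subgraph for the colors $p,q$ will be the boundary of the union of the faces of colors $p,q$. When these faces are glued in the pattern of a tree, their union is a disc and its boundary is a single cycle. The task then is to find $Q$ in the projective plane with many 3-colorings in which any two color classes induce a tree, and with $H(Q)$ bipartite.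

\subsection*{The graph $H(Q)$}
Let $Q$ be a simple graph that is 2-cell embedded in a surface so that the boundary walk of every face is a cycle. Then the two sides of an edge belong to different faces, and at each vertex $w$ of a face $F$ there are exactly two edges of $F$. The vertices of $H(Q)$ are the pairs $(e,F)$, where $e$ is an edge on the face $F$. The edges of $H(Q)$ are
\begin{itemize}
\item the \emph{rungs} $r_e$, joining $(e,F)$ and $(e,F')$, where $F,F'$ are the two faces at $e$;
\item the \emph{corners} $k_{F,w}$, joining $(e,F)$ and $(e',F)$, where $e,e'$ are the two edges of $F$ at the vertex $w$.
\end{itemize}
In other words, $H(Q)$ arises from the dual of $Q$ when each dual vertex $F$ is replaced by a cycle as long as the boundary of $F$. A vertex $(e,F)$ with $e=ww'$ is incident with $r_e$, $k_{F,w}$ and $k_{F,w'}$, so $H(Q)$ is cubic, with $2|E(Q)|$ vertices. It is simple, because two distinct edges of $Q$ share at most one vertex.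

Place $(e,F)$ inside $F$ near the midpoint of $e$, let $r_e$ cross $e$ once, and draw $k_{F,w}$ inside $F$ so that it cuts off the vertex $w$. This embeds $H(Q)$ in the same surface. The corners in $F$ form a cycle parallel to the boundary of $F$, which bounds a disc inside $F$. The remaining part of $F$ is cut by the rungs into one piece at each vertex of $F$, and the pieces at a vertex $w$ fit together around $w$ into a disc. So the embedding of $H(Q)$ is 2-cell, with one face inside each face of $Q$ and one face around each vertex of $Q$.

Let $C_w$ be the boundary of the face around $w$. It consists of all corners at $w$ and all rungs of edges at $w$. Its vertices are the pairs $(e,F)$ with $w\in e$, each of which meets exactly the two edges $r_e$ and $k_{F,w}$ of $C_w$. Since the edges and the faces at $w$ alternate in the rotation around $w$, the subgraph $C_w$ is a single cycle, of length $2\deg w$. For $w\neq w'$, a common vertex of $C_w$ and $C_{w'}$ has the form $(ww',F)$, and a corner lies on only one of these cycles. Therefore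
\begin{equation}\label{eq:meet}
C_w\cap C_{w'}=
\begin{cases}
\text{the edge } r_{ww'} \text{ with its two ends} & \text{if } ww'\in E(Q),\\
\emptyset & \text{otherwise.}
\end{cases}
\end{equation}

\subsection*{From vertex colorings to edge colorings}
Let $f\colon V(Q)\to\mathbb Z_3$ be a proper coloring. Put $\varphi_f(k_{F,w})=f(w)$, and for $e=ww'$ let $\varphi_f(r_e)$ be the color different from $f(w)$ and $f(w')$. The three edges at $(ww',F)$ have the colors $f(w)$, $f(w')$ and the third color, so $\varphi_f$ is a 3-edge-coloring of $H(Q)$. It determines $f$, since every vertex of $Q$ has a corner, and $\varphi_{\pi f}=\pi\varphi_f$ for every permutation $\pi$ of the colors.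

\begin{lemma}\label{lem:tree}
Let $\{p,q,r\}=\mathbb Z_3$, and let $T$ be the subgraph of $Q$ induced by the vertices of colors $p$ and $q$. If $T$ is a tree, then the $pq$-subgraph of $\varphi_f$ is a Hamiltonian cycle of $H(Q)$.
\end{lemma}

\begin{proof}
For a family of edge sets, the mod~2 sum is the set of edges that lie in an odd number of them. We first show that the $pq$-subgraph is the mod~2 sum of the cycles $C_w$ with $w\in V(T)$. A corner $k_{F,w}$ lies only on $C_w$, and it has color $p$ or $q$ if and only if $w\in V(T)$. A rung $r_{ww'}$ lies exactly on $C_w$ and $C_{w'}$, and at least one of $w,w'$ is in $V(T)$ because $f$ is proper. If both are in $V(T)$, the rung has color $r$ and cancels in the sum. If exactly one is, the rung has color $p$ or $q$ and survives.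

Order the vertices of the tree as $w_1,\dots,w_m$ so that each $w_k$ with $k\ge2$ has exactly one neighbor in $T$ among $w_1,\dots,w_{k-1}$. We show by induction that $C^{(k)}=C_{w_1}+\dots+C_{w_k}$ is a single cycle. Let $k\ge2$ and let $w_l$ be the earlier neighbor of $w_k$. Because $T$ is an induced subgraph, $w_l$ is also the only neighbor of $w_k$ in $Q$ among $w_1,\dots,w_{k-1}$. By \eqref{eq:meet}, $C_{w_k}$ meets $C_{w_1}\cup\dots\cup C_{w_{k-1}}$ only in the rung $\varrho=r_{w_lw_k}$ and its ends. This rung belongs to $C^{(k-1)}$, since among $C_{w_1},\dots,C_{w_{k-1}}$ it lies only on $C_{w_l}$. So $C^{(k)}$ is the union of the paths $C^{(k-1)}-\varrho$ and $C_{w_k}-\varrho$, which have the same ends and are otherwise disjoint, and it is a cycle.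

Thus the $pq$-subgraph is the single cycle $C^{(m)}$, and every two-colored subgraph covers all vertices.
\end{proof}

\subsection*{The graph $Q_N$}
Let $N\ge1$. The vertices of $Q_N$ are the pairs $(i,j)$ with $0\le i\le N$ and $j\in\mathbb Z_6$, subject to the identification $(N,j)=(N,j+3)$. The vertices with first coordinate $i$ form \emph{layer} $i$. The edges are
\[
x_{i,j}=(i,j)(i,j+1)\quad(0\le i\le N),\qquad
y_{i,j}=(i,j)(i+1,j)\quad(0\le i\le N-1),
\]
with $x_{N,j}=x_{N,j+3}$. Layers $0,\dots,N-1$ are hexagons and layer $N$ is a triangle. The graph is simple: the only edges that could become parallel under the identification are $y_{N-1,j}$ and $y_{N-1,j+3}$, and their ends in layer $N-1$ are different. There are $6N+3$ edges of type $x$ and $6N$ of type $y$.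

Draw the layers as concentric hexagons in a closed disc, with layer $N$ on the boundary, and identify antipodal boundary points (Figure~\ref{fig:Q2}). This embeds $Q_N$ in the projective plane. The faces are the disc $F_*$ bounded by layer $0$ and, for $0\le i\le N-1$ and $j\in\mathbb Z_6$, the disc $F_{i,j}$ bounded by the $4$-cycle with edges $x_{i,j},\,y_{i,j+1},\,x_{i+1,j},\,y_{i,j}$. So $Q_N$ satisfies the hypotheses above, and we put $H_N=H(Q_N)$. It is a simple cubic graph with $2(12N+3)=24N+6$ vertices, 2-cell embedded in the projective plane.

The number $6$ is chosen so that the half-turn $j\mapsto j+3$ has two properties. It changes $j$ modulo $2$, which will make $H_N$ bipartite, and it preserves $j$ modulo $3$, which will let the colorings below pass through the identification.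

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x in {1,2,3} \draw[gray] (0:\x)--(60:\x)--(120:\x)--(180:\x)--(240:\x)--(300:\x)--cycle;
\foreach \x in {0,60,120,180,240,300} \draw[gray] (\x:1)--(\x:3);
\draw[ultra thick] (120:1)--(60:1)--(60:3)--(120:3) (60:2)--(0:2);
\draw[ultra thick] (300:1)--(240:1)--(240:3)--(300:3) (240:2)--(180:2);
\foreach \x/\y/\z in {0/0/1,60/1/2,120/2/0,180/0/1,240/1/2,300/2/0} {
  \node[circle,draw,fill=white,inner sep=1.5pt] at (\x:1) {\small $\y$};
  \node[circle,draw,fill=white,inner sep=1.5pt] at (\x:2) {\small $\z$};
  \node[circle,draw,fill=white,inner sep=1.5pt] at (\x:3) {\small $\y$};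
}
\end{tikzpicture}
\caption{The graph $Q_2$ in the projective plane: antipodal points of the outer hexagon are identified. The labels are a proper 3-coloring (the coloring $f_\varepsilon$ with $\varepsilon=(1,-1)$). The thick edges form the subgraph induced by the colors $1$ and $2$. The two thick outer edges are the same edge, so this subgraph is a tree.}\label{fig:Q2}
\end{figure}

\begin{lemma}\label{lem:bip}
The graph $H_N$ is bipartite.
\end{lemma}

\begin{proof}
The parity of $j\in\mathbb Z_6$ is well defined. Give the vertices of $H_N$ the following parities, face by face:
\[
\begin{array}{ll}
(x_{i,j},F_{i,j}),\ (x_{i+1,j},F_{i,j}): & i+j,\\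
(y_{i,j},F_{i,j}),\ (y_{i,j+1},F_{i,j}): & i+j+1,\\
(x_{0,j},F_*): & j+1.
\end{array}
\]
A corner of $F_{i,j}$ joins an $x$-edge to a $y$-edge, and a corner of $F_*$ joins $x_{0,j}$ to $x_{0,j+1}$, so corners join opposite parities. For the rungs, the two faces at each edge and the two parities are as follows.
\[
\begin{array}{l|l|l}
\text{edge} & \text{faces} & \text{parities}\\ \hline
x_{0,j} & F_*,\ F_{0,j} & j+1,\ \ j\\
x_{i+1,j}\ \ (i+1\le N-1) & F_{i,j},\ F_{i+1,j} & i+j,\ \ i+1+j\\
x_{N,j}=x_{N,j+3} & F_{N-1,j},\ F_{N-1,j+3} & N-1+j,\ \ N-1+j+3\\
y_{i,j} & F_{i,j},\ F_{i,j-1} & i+j+1,\ \ i+(j-1)+1
\end{array}
\]
In each line the two parities are opposite.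
\end{proof}

\subsection*{The colorings $f_\varepsilon$}
Color layer $0$ by $j \bmod 3$, and obtain each further layer from the previous one by adding $1$ or $-1$ to all colors. This is one binary choice per layer. Formally, for $\varepsilon=(\varepsilon_0,\dots,\varepsilon_{N-1})\in\{1,-1\}^N$ put $s_0=0$, $s_{i+1}=s_i+\varepsilon_i$, and
\[
f_\varepsilon(i,j)=j+s_i \bmod 3 .
\]
This respects the identification $(N,j)=(N,j+3)$. It is a proper coloring, since the value changes by $1$ along $x_{i,j}$ and by $\varepsilon_i$ along $y_{i,j}$.

Take $N=1$, $\varepsilon=(1)$, and delete the vertices of color $0$. From the hexagon there remain the edges $(0,1)(0,2)$ and $(0,4)(0,5)$, and from the triangle, whose vertices $(1,0),(1,1),(1,2)$ have colors $1,2,0$, there remains the edge $(1,0)(1,1)$. The edge $y_{0,j}$ joins the colors $j$ and $j+1$, so it remains only for $j=1,4$. These two edges attach $(0,1)$ and $(0,4)$ to the same vertex $(1,1)=(1,4)$, and we are left with a tree on six vertices. The general case repeats this pattern layer by layer.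

\begin{lemma}\label{lem:Ttree}
For every $\varepsilon$ and every color $r$, the subgraph $T$ of $Q_N$ induced by the vertices with $f_\varepsilon\ne r$ is a tree.
\end{lemma}

\begin{proof}
In a layer $i<N$ exactly two vertices have color $r$, and they are antipodal, say $(i,j_0)$ and $(i,j_0+3)$. The other four vertices of the layer induce the two disjoint edges $x_{i,j_0+1}$ and $x_{i,j_0+4}$, which we call \emph{segments}; the map $j\mapsto j+3$ exchanges them. In layer $N$ one vertex of the triangle has color $r$, and the other two induce one edge $x$. So $T$ has $4N+2$ vertices and $2N+1$ edges within layers.

The ends of $y_{i,j}$ have colors $z$ and $z+\varepsilon_i$, where $z=f_\varepsilon(i,j)$. Both differ from $r$ if and only if $z\notin\{r,r-\varepsilon_i\}$, that is, $z=r+\varepsilon_i$. This holds for exactly one residue of $j$ modulo $3$. Hence $T$ contains exactly two edges $y_{i,j},y_{i,j+3}$ between layers $i$ and $i+1$, and their ends $(i,j),(i,j+3)$ lie on different segments of layer $i$. So each segment of layer $i$ is joined in $T$ to a vertex of layer $i+1$, and by downward induction on $i$ every segment lies in the component of $T$ that contains $x$. Thus $T$ is connected, with $4N+2$ vertices and $(2N+1)+2N=4N+1$ edges, and it is a tree.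
\end{proof}

The crosscap is used in layer $N$. Without the antipodal identification the outer layer would also contribute two segments, and $T$ would consist of two trees exchanged by the half-turn.

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
By Lemma~\ref{lem:bip}, $H_N$ is a cubic bipartite graph on the projective plane with $24N+6$ vertices. By Lemmas~\ref{lem:tree} and~\ref{lem:Ttree}, each coloring $\varphi_{f_\varepsilon}$ is rigid. Suppose that $\varphi_{f_\varepsilon}$ and $\varphi_{f_{\varepsilon'}}$ are Kempe equivalent. By Lemma~\ref{lem:rigid}, $\varphi_{f_{\varepsilon'}}=\pi\varphi_{f_\varepsilon}=\varphi_{\pi f_\varepsilon}$ for some permutation $\pi$, so $f_{\varepsilon'}=\pi f_\varepsilon$. Both $f_\varepsilon$ and $f_{\varepsilon'}$ equal $j\bmod3$ on layer $0$, where all three colors occur, so $\pi$ is the identity. Then $s_i\equiv s_i'\pmod 3$ for all $i$, hence $\varepsilon_i\equiv\varepsilon_i'\pmod 3$, and $\varepsilon=\varepsilon'$ because $1\not\equiv-1\pmod3$. So the $2^N$ colorings $\varphi_{f_\varepsilon}$ lie in $2^N$ different Kempe classes.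
\end{proof}

\section{All surfaces other than the sphere}\label{sec:other}

We recall the standard facts on surfaces. The \emph{connected sum} $\Sigma_1\#\Sigma_2$ is obtained by removing an open disc from each surface and gluing the two boundary circles by a homeomorphism; up to homeomorphism it does not depend on the choices. Every surface other than the sphere is a connected sum of $g\ge1$ tori (the orientable case) or of $k\ge1$ projective planes (the nonorientable case). If a graph is 2-cell embedded, then the number of vertices minus edges plus faces is the Euler characteristic $\chi$ of the surface. The projective plane is the only surface with $\chi=1$, and the torus is the only orientable surface with $\chi=0$.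

If the removed disc lies inside a face, a graph on $\Sigma_1$ is also a graph on $\Sigma_1\#\Sigma_2$. Hence $G_N$ embeds in every orientable surface other than the sphere and $H_N$ embeds in every nonorientable surface, and $t(\Sigma)$ does not exist unless $\Sigma$ is the sphere. This is the negative half of Theorem~\ref{thm:main}(iii).

In these embeddings the graph ignores the additional handles and crosscaps, and one face is not a disc. To obtain 2-cell embeddings we perform the connected sum at a vertex, and we glue in a copy of $K_{3,3}$ that fills the new handle or crosscap. The three edges at a vertex $w$ of an embedded cubic graph cut a small disc around $w$ into three \emph{sectors}, each contained in a face.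

\begin{lemma}\label{lem:glue}
Let $G_1$ be a connected simple cubic bipartite graph that is 2-cell embedded in $\Sigma_1$. Let $K=K_{3,3}$ be 2-cell embedded in $\Sigma_2$, with a vertex $w$ whose three sectors lie in three distinct faces. Then there is a connected simple cubic bipartite graph $G$ with $|V(G_1)|+4$ vertices, 2-cell embedded in $\Sigma_1\#\Sigma_2$, that has at least as many Kempe classes as $G_1$.
\end{lemma}

\begin{proof}
\emph{Construction.} Let $v$ be a black vertex of $G_1$, and name the two sides of $K$ so that $w$ is white. Remove small open discs around $v$ and $w$. Each boundary circle meets the graph in three points, and every bijection between three points on one circle and three points on another extends to a homeomorphism of the circles. Glue along such a homeomorphism. We obtain a graph $G$ on $\Sigma_1\#\Sigma_2$ that consists of $G_1-v$, $K-w$, and three \emph{cut edges} that match the white neighbors of $v$ with the black neighbors of $w$. It is simple, cubic and bipartite, with $(|V(G_1)|-1)+5$ vertices. It is connected, because $K-w=K_{2,3}$ is connected and every component of $G_1-v$ contains a neighbor of $v$.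

\emph{The faces are discs.} The gluing circle is divided into three open arcs. Consider a sector at $w$, its arc $\alpha$, and the face $A$ that contains it. The arc $\alpha$ runs across the open disc $A$ from boundary to boundary, so it divides $A$ into two parts, and each part together with $\alpha$ is homeomorphic to a closed half-plane with boundary line $\alpha$. One part is the sector. By the hypothesis on $w$, the other part contains no further sector at $w$ and is what remains of $A$. In the same way, each sector at $v$ together with its arc is a closed half-plane. So a face of $G$ that meets the gluing circle arises from a face $B$ of $G_1$ at $v$ when each sector in $B$ is replaced by another half-plane attached along the same arc, and it is homeomorphic to $B$. All other faces of $G$ are faces of $G_1$ or of $K$.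

\emph{Restriction of colorings.} Let $X=V(G_1)\setminus\{v\}$. A cubic graph has an even number of vertices, so $|X|$ is odd. In a coloring $\psi$ of $G$, each color class is a perfect matching, and its edges inside $X$ cover an even number of vertices. So each color occurs on an odd number of cut edges, and the three cut edges have distinct colors. Giving each edge at $v$ the color of the corresponding cut edge, we obtain a coloring $\psi_1$ of $G_1$. The map $\psi\mapsto\psi_1$ is onto: given a coloring of $G_1$, take any coloring of $K$ and permute its colors so that the edges at $w$ agree with the matched edges at $v$.

\emph{Restriction of switches.} An alternating cycle $C$ of $\psi$ contains an even number of cut edges, hence $0$ or $2$. If it contains none and lies in $K-w$, the switch at $C$ does not change $\psi_1$. If it contains none and lies in $G_1-v$, then $C$ is an alternating cycle of $\psi_1$ and the switch restricts to the switch at $C$. If $C$ contains two cut edges, then its part in $G_1-v$ is a path, which the two corresponding edges at $v$ complete to an alternating cycle $C_1$ of $\psi_1$, and the switch restricts to the switch at $C_1$. So equivalent colorings of $G$ have equivalent restrictions, and restriction induces a surjection from the Kempe classes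 of $G$ onto those of $G_1$.
\end{proof}

The hypothesis on $w$ enters only in the second step. If two sectors at $w$ lay in one face and the two matched sectors at $v$ also lay in one face, these faces would be glued along two arcs, and the resulting face would not be a disc.

It remains to embed $K_{3,3}$ suitably. Suppose that a family of cycles in a connected cubic graph has the property that each pair of edges with a common vertex is consecutive on exactly one cycle of the family. Glue a disc along each cycle. Every edge lies on exactly two discs, and the three discs at a vertex close up around it, so the result is a surface in which the graph is 2-cell embedded. The three sectors at any vertex lie in distinct faces, because a cycle passes through a vertex only once.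

\emph{Torus.} Take a coloring of $K_{3,3}$ with colors $1,2,3$ and the family of its three two-colored subgraphs, which are $6$-cycles by Example~\ref{ex:K33}. A pair of adjacent edges is consecutive exactly on the cycle with their two colors. Here $\chi=6-9+3=0$. Orient the cycles with colors $12$, $23$, $31$ so that the edges of the first-named color run from black to white; the edges of the second-named color then run from white to black. Every edge is traversed once in each direction, so the surface is orientable, and it is the torus.

\emph{Projective plane.} Write $K_{3,3}$ as the hexagon on $\mathbb Z_6$ together with its long diagonals $\{j,j+3\}$. Take the hexagon and the quadrilaterals $R_j$ with vertices $j,\,j+1,\,j+4,\,j+3$ in cyclic order; as $R_j=R_{j+3}$, there are three of them. At the vertex $j$, the edges to $j-1$ and $j+1$ are consecutive on the hexagon, those to $j+1$ and $j+3$ on $R_j$, and those to $j-1$ and $j+3$ on $R_{j-1}$; the quadrilateral $R_{j+1}$ does not contain $j$. Here $\chi=6-9+4=1$, so the surface is the projective plane.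

\begin{proof}[Proof of Theorem~\ref{thm:main}(iv)]
The graphs $G_N$ and $H_N$ are simple, 2-cell embedded, and connected, since they have Hamiltonian cycles. If $\Sigma$ is the connected sum of $g\ge1$ tori, start from $G_N$ and apply Lemma~\ref{lem:glue} $g-1$ times with the toroidal $K_{3,3}$. If $\Sigma$ is the connected sum of $k\ge1$ projective planes, start from $H_N$ and apply it $k-1$ times with the projective $K_{3,3}$. We obtain connected cubic bipartite graphs, 2-cell embedded in $\Sigma$, with at least $2^N$ Kempe classes and with
\[
n=4N+2+4(g-1)\qquad\text{or}\qquad n=24N+6+4(k-1)
\]
vertices. For fixed $\Sigma$ these $n$ form an arithmetic progression, along which $N=n/4-O(1)$ or $N=n/24-O(1)$. Conversely, a cubic graph on $n$ vertices has $3n/2$ edges, hence at most $3^{3n/2}$ colorings and at most that many Kempe classes.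
\end{proof}

\section{The sphere}\label{sec:sphere}

\begin{theorem}[Fisk]\label{thm:fisk}
Every cubic bipartite graph on the sphere has exactly one Kempe class.
\end{theorem}

This is the positive half of Theorem~\ref{thm:main}(iii). The difficulty is to find, in an arbitrary coloring, switches that make progress toward a fixed coloring. The proof encodes a coloring as a map $h$ from the faces to the triangular lattice, under which the three faces at each vertex go to the corners of a unit triangle. Folding the outermost part of the image back across a lattice line corresponds to a set of Kempe switches. We fold until the whole image is one fixed triangle, and then the coloring is determined.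

\subsection*{The lattice}
The colors are $1,2,3$, and $(i,j,k)$ always denotes one of $(1,2,3)$, $(2,3,1)$, $(3,1,2)$. Let $e_1,e_2,e_3\in\mathbb R^2$ be unit vectors with $e_1+e_2+e_3=0$, and let $\Lambda=\mathbb Ze_1+\mathbb Ze_2$. From $|e_i+e_j|=|e_k|=1$ we get $\langle e_i,e_j\rangle=-\frac12$. Put
\[
d_i=e_j-e_k,\qquad \ell_i(z)=\tfrac23\langle z,d_i\rangle .
\]
Then $d_i\perp e_i$, $|d_i|^2=3$, and
\[
\ell_i(e_i)=0,\qquad \ell_i(e_j)=1,\qquad \ell_i(e_k)=-1 .
\]
So $\ell_i$ takes integer values on $\Lambda$ and numbers the lattice lines parallel to $e_i$. Since $d_1+d_2+d_3=0$ we have $\ell_1+\ell_2+\ell_3=0$, and since $d_1,d_2$ are linearly independent, a point $z$ is determined by the values $\ell_i(z)$. Expanding the square gives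
\begin{equation}\label{eq:norm}
|z\mp d_i|^2=|z|^2\mp3\ell_i(z)+3 .
\end{equation}
Finally, let $\rho\colon\Lambda\to\mathbb Z_3$ be the homomorphism with $\rho(e_1)=\rho(e_2)=1$. Then $\rho(e_3)=-2=1$ as well, and $\rho(d_i)=0$.

\subsection*{Heights}
Let $G$ be a cubic bipartite graph on the sphere. Fix an orientation of the sphere and a bipartition into black and white vertices. An edge can be crossed in two directions. A crossing is \emph{positive} if the black end of the edge is on the left, and \emph{negative} otherwise. A \emph{height} of a coloring $\varphi$ is a map $h$ from the faces of $G$ to $\Lambda$ such that crossing an edge of color $i$ changes $h$ by $e_i$ if the crossing is positive and by $-e_i$ if it is negative. A height determines the coloring.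

\begin{lemma}\label{lem:height}
Every coloring $\varphi$ has a height. If $h$ and $h'$ are heights of any two colorings, then $\rho\circ h-\rho\circ h'$ is constant.
\end{lemma}

\begin{proof}
Let $G^*$ be the dual graph, with a vertex for each face and, for each edge of $G$, an edge between the faces on its two sides. It is connected, because any two faces are joined by a curve that avoids the vertices and crosses the edges transversally. A height exists if the prescribed changes add up to $0$ along every closed walk in $G^*$. A closed walk decomposes into cycles (of length at least $1$) and pairs of opposite crossings of the same edge, which cancel, so it suffices to consider a cycle of $G^*$. It visits distinct faces and crosses distinct edges, so it is realized by a simple closed curve $\gamma$ that crosses each of these edges once and meets $G$ nowhere else. By the Jordan curve theorem $\gamma$ divides the sphere into two sides. Let $X$ be the set of vertices on the left side, and let $\delta$ be the number of black vertices minus the number of white vertices in $X$. An edge has exactly one end in $X$ if and only if $\gamma$ crosses it, and the crossing is positive if and only if this end is black. The edges of color $i$ form a perfect matching, and those with both ends in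 $X$ cover one black and one white vertex each. Hence, for each color $i$, the number of positive minus the number of negative crossings of edges of color $i$ equals $\delta$. The total change along $\gamma$ is $\delta(e_1+e_2+e_3)=0$.

For the second statement, $\rho\circ h$ changes by $1$ at a positive crossing and by $-1$ at a negative one, whatever the color of the edge. So $\rho\circ h-\rho\circ h'$ does not change at any crossing, and $G^*$ is connected.
\end{proof}

By K\"onig's theorem $G$ has a coloring. Fix a height $h_0$ of one coloring and put $\tau=\rho\circ h_0$. A height $h$ is \emph{normalized} if $\rho\circ h=\tau$. Adding a constant vector to a height gives a height of the same coloring, and $\rho$ is onto, so every coloring has a normalized height by Lemma~\ref{lem:height}.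

\subsection*{Folding}
If $\ell_i(z)=M$, then $z-d_i$ is the mirror image of $z$ in the line $\ell_i=M-1$, because $d_i$ is perpendicular to this line and $\ell_i(d_i)=2$.

\begin{lemma}\label{lem:fold}
Let $h$ be a normalized height of $\varphi$, and let $i$ be a color.
\begin{enumerate}
\item[(a)] Let $S$ be the set of faces on which $\ell_i\circ h$ is maximal. Put $h'=h-d_i$ on $S$ and $h'=h$ elsewhere.
\item[(b)] Let $S$ be the set of faces on which $\ell_i\circ h$ is minimal. Put $h'=h+d_i$ on $S$ and $h'=h$ elsewhere.
\end{enumerate}
In both cases $h'$ is a normalized height of a coloring that is Kempe equivalent to $\varphi$.
\end{lemma}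

\begin{proof}
Call an edge a \emph{border edge} if exactly one of its two faces is in $S$. Crossing an edge of color $i$ does not change $\ell_i\circ h$, and crossing an edge of color $j$ or $k$ changes it by $\pm1$. So border edges have color $j$ or $k$. At a vertex, let $A,B$ be the faces on the two sides of the $i$-edge and let $D$ be the face between the $j$-edge and the $k$-edge. The faces $A,B$ are both in $S$ or both outside $S$, and the $j$-edge and the $k$-edge separate $D$ from $A$ and $B$. Hence these two edges are both border edges or neither is. It follows that the border edges form a union of components of the $jk$-subgraph, that is, of disjoint alternating cycles. Let $\varphi'$ be obtained from $\varphi$ by switching them one after another.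

Across an edge that is not a border edge, $h'$ changes as $h$ does, and the color is the same in $\varphi'$. Now cross a border edge into $S$. In case (a), $\ell_i\circ h$ changes by $+1$, so $h$ changes by $e_j$ or by $-e_k$, and $h'$ changes by $e_j-d_i=e_k$ or by $-e_k-d_i=-e_j$. In case (b), $\ell_i\circ h$ changes by $-1$, so $h$ changes by $-e_j$ or by $e_k$, and $h'$ changes by $-e_j+d_i=-e_k$ or by $e_k+d_i=e_j$. In all four cases the sign is kept and the colors $j,k$ are exchanged, so $h'$ is a height of $\varphi'$. It is normalized because $\rho(d_i)=0$.
\end{proof}

\subsection*{Descent to a triangle}
Let $\Delta=\{0,\ e_1,\ e_1+e_2\}$, and let $g=\frac13(2e_1+e_2)$ be its centroid. The values of $\rho$ on $\Delta$ are $0,1,2$. We compute $(\ell_1,\ell_2,\ell_3)(g)=(\frac13,-\frac23,\frac13)$, so for $z\in\Lambda$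
\[
\ell_i(z-g)\in\mathbb Z-\tfrac13=\{\dots,-\tfrac43,-\tfrac13,\tfrac23,\tfrac53,\dots\},
\]
and for $z=0,\ e_1,\ e_1+e_2$ the triple $(\ell_1,\ell_2,\ell_3)(z-g)$ equals
\begin{equation}\label{eq:triples}
(-\tfrac13,\tfrac23,-\tfrac13),\qquad(-\tfrac13,-\tfrac13,\tfrac23),\qquad(\tfrac23,-\tfrac13,-\tfrac13).
\end{equation}

As an illustration, suppose that $h$ takes values in $\Delta$, and let $A$ be a face with $h(A)=e_1$ that is bounded by a cycle. Its neighbors have height $0$ or $e_1+e_2$, across edges of color $1$ or $2$, so its boundary is an alternating cycle. The switch there moves $h(A)$ to $e_2$, where $\ell_3(e_2-g)=-\frac43$. Now $A$ is the only face that minimizes $\ell_3\circ h$, and move (b) of Lemma~\ref{lem:fold} with $i=3$ adds $d_3=e_1-e_2$ and folds $h(A)$ back to $e_1$.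

\begin{proof}[Proof of Theorem~\ref{thm:fisk}]
Let $\varphi$ be any coloring and $h$ a normalized height of it. Put $\Phi(h)=\sum_A|h(A)-g|^2$, the sum over all faces. Suppose that $\ell_i(h(A)-g)\ge\frac53$ for some $i$ and $A$. Then this inequality holds on all faces of the set $S$ in Lemma~\ref{lem:fold}(a), and by \eqref{eq:norm} the move changes the term of each face of $S$ by $3-3\ell_i(h(A)-g)\le-2$. Suppose that $\ell_i(h(A)-g)\le-\frac43$ for some $i$ and $A$. Then move (b) changes the term of each face of $S$ by $3+3\ell_i(h(A)-g)\le-1$. In both cases $\Phi$ drops by at least $1$. Since $\Phi\ge0$, finitely many moves lead to a coloring $\psi$, Kempe equivalent to $\varphi$, with a normalized height $h$ such that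
\[
\ell_i(h(A)-g)\in\{-\tfrac13,\tfrac23\}\qquad\text{for all } i \text{ and } A .
\]
For each face the three values add up to $0$, so exactly one of them is $\frac23$, and the triple is one of those in \eqref{eq:triples}. A point is determined by its triple, so $h(A)\in\Delta$. As $\rho$ is injective on $\Delta$, the point $h(A)$ is the unique point of $\Delta$ with $\rho(h(A))=\tau(A)$. Thus $h$ does not depend on $\varphi$, and neither does $\psi$. Every coloring is Kempe equivalent to this one coloring $\psi$.
\end{proof}

\begin{remark}
The final coloring $\psi$ can be read off from $\tau$, which gives different values to the two faces at any edge: an edge has color $1$, $2$ or $3$ according as the values of $\tau$ on its two sides are $\{0,1\}$, $\{1,2\}$ or $\{2,0\}$. The bipartition and the orientation are used to define the sign of a crossing. The sphere itself is used only once, through the Jordan curve theorem in the existence part of Lemma~\ref{lem:height}. On any oriented surface the rest of the proof shows that all colorings that have a height are Kempe equivalent. So for $G_N$ on the torus, at most one of the $2^N$ Kempe classes contains a coloring with a height.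
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Kempe equivalence classes of cubic graphs embedded on the projective plane},
\texttt{http://tgt.ynu.ac.jp/ozeki/2019Ozeki.pdf}.
\end{thebibliography}
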